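
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{Minimal covers of non-principal arithmetical numberings}


\begin{abstract}
Let $n\ge 2$. We show that a $\Sigma^0_n$-computable numbering of a family of $\Sigma^0_n$ sets has a minimal cover if and only if it is not principal; whether the family is principal plays no role. A refinement of the construction gives, above every non-principal numbering $\nu$, infinitely many pairwise incomparable minimal covers, and realizes every finite Boolean algebra as an interval with bottom $\nu$ in the Rogers semilattice of the family.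
\end{abstract}

\section{The question and the answer}

Fix $n\ge 2$. A family $\mathcal A$ of $\Sigma^0_n$ subsets of $\mathbb N$ is \emph{$\Sigma^0_n$-computable} if it has a \emph{$\Sigma^0_n$-computable numbering}, that is, a surjection $\nu:\mathbb N\to\mathcal A$ such that $\{\langle x,m\rangle : x\in\nu(m)\}$ is $\Sigma^0_n$. A number $m$ is a \emph{name}, or $\nu$-name, of the set $\nu(m)$. Numberings are compared by asking whether names can be translated: for numberings $\alpha,\beta$ of $\mathcal A$,
\[
\alpha\le\beta \iff \alpha=\beta\circ f\ \text{for some computable function } f,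
\]
while $\alpha<\beta$ means $\alpha\le\beta$ and $\beta\not\le\alpha$, and $\alpha\equiv\beta$ means $\alpha\le\beta$ and $\beta\le\alpha$. The equivalence classes of the $\Sigma^0_n$-computable numberings of $\mathcal A$, ordered by $\le$, form the \emph{Rogers semilattice} of $\mathcal A$; the supremum of two classes is represented by the sum $(\alpha\oplus\beta)(2x)=\alpha(x)$, $(\alpha\oplus\beta)(2x+1)=\beta(x)$.

A $\Sigma^0_n$-computable numbering $\pi$ of $\mathcal A$ is \emph{principal} if $\alpha\le\pi$ for every $\Sigma^0_n$-computable numbering $\alpha$ of $\mathcal A$, so that its class is the greatest element. The family $\mathcal A$ is \emph{principal} if such a $\pi$ exists. A \emph{minimal cover} of a $\Sigma^0_n$-computable numbering $\nu$ of $\mathcal A$ is a $\Sigma^0_n$-computable numbering $\beta$ of $\mathcal A$ with $\nu<\beta$ such that no $\Sigma^0_n$-computable numbering $\gamma$ of $\mathcal A$ satisfies $\nu<\gamma<\beta$.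

It is known that every $\Sigma^0_n$-computable numbering of a $\Sigma^0_n$-computable non-principal family has a minimal cover. A principal numbering has none, since nothing lies strictly above it. The remaining case is posed as a question in \cite{NP}: if $\mathcal A$ is principal and $\nu$ is a non-principal $\Sigma^0_n$-computable numbering of $\mathcal A$, must $\nu$ have a minimal cover?

\paragraph{The simplest case.}
Let $\mathcal A=\{\emptyset,\{0\}\}$. A numbering $\alpha$ of $\mathcal A$ amounts to the set $M_\alpha=\{m:\alpha(m)=\{0\}\}$, which may be any set other than $\emptyset$ and $\mathbb N$. Then $\alpha$ is $\Sigma^0_n$-computable iff $M_\alpha$ is $\Sigma^0_n$, and $\alpha\le\beta$ iff $M_\alpha$ is many-one reducible to $M_\beta$, written $M_\alpha\le_m M_\beta$. There are $m$-complete $\Sigma^0_n$ sets, so this family is principal, and $\nu$ is principal iff $M_\nu$ is $m$-complete. For this family the question is whether every $m$-incomplete $\Sigma^0_n$ set $M\ne\emptyset,\mathbb N$ has a minimal cover among the $\Sigma^0_n$ many-one degrees.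

\paragraph{What to expect.}
When $\mathcal A$ is principal, everything above $\nu$ lies below one fixed numbering $\pi$, and one might fear that the interval from $\nu$ to $\pi$ has no smallest steps at its bottom. On the other hand, a numbering between $\nu$ and a sum $\nu\oplus\mu$ is controlled by one computably enumerable set (Section~\ref{sec:criterion}), and such sets can be dealt with one at a time. The difficulty is to keep $\mu\not\le\nu$ while doing so, and for this the only resource is a numbering $\alpha\not\le\nu$. That resource exists as soon as $\nu$ is not principal, whatever the family, and it turns out to suffice.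

\begin{theorem}\label{thm:A}
Let $n\ge 2$. Every non-principal $\Sigma^0_n$-computable numbering of a family $\mathcal A$, principal or not, has a minimal cover. Hence a $\Sigma^0_n$-computable numbering has a minimal cover if and only if it is not principal.
\end{theorem}

For the stronger version, call $\mu:\mathbb N\to\mathcal A$ a \emph{map} if $\{\langle y,x\rangle: y\in\mu(x)\}$ is $\Sigma^0_n$; a map need not be onto. The relation $\le$ and the sum $\oplus$ are used for maps as for numberings. If $\nu$ is a $\Sigma^0_n$-computable numbering of $\mathcal A$ and $\mu$ is a map, then $\nu\oplus\mu$ is again a $\Sigma^0_n$-computable numbering of $\mathcal A$. For maps $\mu_1,\mu_2,\dots$ and a finite set $D=\{k_1<\dots<k_t\}$ of positive integers let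
\[
\beta_D((t+1)x)=\nu(x),\qquad \beta_D((t+1)x+i)=\mu_{k_i}(x)\quad(1\le i\le t).
\]
Thus $\beta_\emptyset=\nu$ and $\beta_{\{k\}}=\nu\oplus\mu_k$.

\begin{theorem}\label{thm:B}
Let $n\ge2$ and let $\nu$ be a non-principal $\Sigma^0_n$-computable numbering of a family $\mathcal A$. There are maps $\mu_1,\mu_2,\dots$ such that, for all finite sets $D,D'$ of positive integers:
\begin{enumerate}
\item[(1)] each $\beta_{\{k\}}$ is a minimal cover of $\nu$, and these covers are pairwise incomparable;
\item[(2)] $\beta_D\le\beta_{D'}$ if and only if $D\subseteq D'$;
\item[(3)] every $\Sigma^0_n$-computable numbering $\gamma$ of $\mathcal A$ with $\nu\le\gamma\le\beta_D$ is equivalent to $\beta_{E}$ for some $E\subseteq D$.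
\end{enumerate}
Consequently $\nu$ has infinitely many pairwise incomparable minimal covers, and every finite Boolean algebra is isomorphic to an interval $[\nu,\beta]$ of the Rogers semilattice of $\mathcal A$.
\end{theorem}

The last sentence follows from (1)--(3): by (2) and (3), sending $E\subseteq D$ to the class of $\beta_E$ is an isomorphism from the power set of $D$ onto the interval $[\nu,\beta_D]$. Theorem~\ref{thm:B} also shows that, for an arbitrary $\alpha\not\le\nu$, the sum $\nu\oplus\alpha$ need not be a minimal cover: for $\alpha=\beta_{\{1,2\}}$ we have $\nu\oplus\alpha\equiv\beta_{\{1,2\}}$, and $\nu<\beta_{\{1\}}<\beta_{\{1,2\}}$.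

Theorem~\ref{thm:B} contains Theorem~\ref{thm:A}, but we prove Theorem~\ref{thm:A} first, since it needs a simpler construction. After the conventions of Section~\ref{sec:conv}, Section~\ref{sec:criterion} reduces the problem to building one map $\mu$. Section~\ref{sec:module} contains the main idea, a way to defeat one possible reduction of $\mu$ to $\nu$ at a cost that $\nu$ can absorb. Sections~\ref{sec:A} and~\ref{sec:B} combine infinitely many copies of it.

\section{Conventions}\label{sec:conv}

Let $O=\emptyset^{(n-1)}$. Two facts about $O$ are used.
\begin{itemize}
\item By Post's theorem, a set is $\Sigma^0_n$ iff it is computably enumerable (c.e.) in $O$.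
\item Since $n\ge2$, we have $\emptyset'\le_T O$. So $O$ decides, uniformly, whether a given computation halts.
\end{itemize}

\begin{remark}
Nothing else about $O$ enters, so everything below holds for any oracle $O\ge_T\emptyset'$, with ``c.e.\ in $O$'' in place of ``$\Sigma^0_n$''.
\end{remark}

Throughout, $\nu$ is a non-principal $\Sigma^0_n$-computable numbering of $\mathcal A$, and $\alpha$ is a fixed $\Sigma^0_n$-computable numbering of $\mathcal A$ with $\alpha\not\le\nu$.

\paragraph{Enumerations.}
Every map $\delta$ has an \emph{enumeration}: finite sets $\delta(m)[s]$, computable from $O$ uniformly in $m,s$, increasing in $s$, with $\bigcup_s\delta(m)[s]=\delta(m)$. For fixed $m$ and $a$, the truth value of $a\in\delta(m)[s]$ is constant, and correct, for all large $s$. We fix enumerations of $\nu$ and $\alpha$. We build maps as follows: for each $x$, the oracle $O$ finds one map $\delta$ from a finite list of maps with given enumerations, together with an index $c$, and we declare $\mu(x)=\delta(c)$. Then $\mu$ is a map, with enumeration $\mu(x)[s]=\delta(c)[s]$. In a recursive construction, $\mu(y)[s]$ is available as soon as the declaration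 for $y$ has been made.

\paragraph{Reducibility on a set.}
Let $D\subseteq\mathbb N$ and let $\delta$ be a function with values in $\mathcal A$ whose domain contains $D$. We say $\delta\le\nu$ \emph{on $D$} if there is a partial computable $g$, defined at least on $D$, with $\delta(x)=\nu(g(x))$ for all $x\in D$. If $D_1,\dots,D_r$ are computable and $\delta\le\nu$ on each $D_i$, then $\delta\le\nu$ on their union. Moreover, if $\delta\le\nu$ on $D$, then $\delta\le\nu$ on $D\cup F$ for every finite $F\subseteq\operatorname{dom}\delta$: as $\nu$ is onto $\mathcal A$, we may choose a $\nu$-name for $\delta(x)$ for each $x\in F$ and put these names in a finite table. We call this \emph{patching}. It is not uniform: the table exists, but nothing computes it.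

\paragraph{Listings.}
The \emph{greedy listing} of a c.e.\ set $C$, given with a computable enumeration, is the partial computable function $r$ for which $r(0)$ is the first element enumerated into $C$ and $r(i+1)$ is the first element of $C$ found that exceeds $r(i)$. It is strictly increasing, its range is contained in $C$, its domain is an initial segment of $\mathbb N$, and it is total if $C$ is infinite and has finite domain if $C$ is finite. It is obtained uniformly from the enumeration of $C$. A total strictly increasing computable function has a computable infinite range.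

\paragraph{Notation.}
$\varphi_0,\varphi_1,\dots$ are the partial computable functions, $W_e=\operatorname{dom}\varphi_e$, and $\downarrow$ means ``is defined''. The computable pairing $\langle\cdot,\cdot\rangle$ is a bijection $\mathbb N^2\to\mathbb N$, strictly increasing in each argument (for example, Cantor's); thus $\langle z,j\rangle\ge j$. The function $N\mapsto(N)_0$ is computable and takes each value infinitely often. ``Almost all'' means ``all but finitely many''.

\section{When is $\nu\oplus\mu$ a minimal cover?}\label{sec:criterion}

Suppose $\nu\le\gamma\le\nu\oplus\mu$ and the second reduction is given by $h$. Which elements of the $\mu$-half are hit by $h$ is recorded by a c.e.\ set $W$. If $\mu\le\nu$ on $W$, then $\gamma$ collapses to $\nu$. If $W$ contains everything that matters about $\mu$, so that $\mu\le\nu$ outside a computable subset of $W$, then $\gamma$ is as high as $\nu\oplus\mu$. The conditions of the following lemma ensure that every $W$ is of one of these two kinds.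

\begin{lemma}\label{lem:criterion}
Let $\mu$ be a map such that
\begin{enumerate}
\item[(i)] $\mu\not\le\nu$;
\item[(ii)] for every c.e.\ set $W$ there is a computable set $R$ such that $\mu\le\nu$ on $\mathbb N\setminus R$, and either $R\subseteq W$ or $R\cap W$ is finite.
\end{enumerate}
Then for every c.e.\ set $W$ at least one of the following holds:
\begin{enumerate}
\item[(a)] $\mu\le\nu$ on $W$;
\item[(b)] there is a computable $R\subseteq W$ such that $\mu\le\nu$ on $\mathbb N\setminus R$.
\end{enumerate}
Moreover, $\nu\oplus\mu$ is a minimal cover of $\nu$.
\end{lemma}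

\begin{proof}
Given $W$, take $R$ as in (ii). If $R\subseteq W$, we have (b). If $R\cap W$ is finite, then $W$ is contained in the union of $\mathbb N\setminus R$ and a finite set, and patching gives (a).

Let $\beta=\nu\oplus\mu$. Then $\nu\le\beta$, and $\beta\not\le\nu$ by (i). Let $\gamma$ be a $\Sigma^0_n$-computable numbering of $\mathcal A$ with $\nu=\gamma\circ q$ and $\gamma=\beta\circ h$, where $q,h$ are computable. Put $W=\{x:2x+1\in\operatorname{rng}h\}$, a c.e.\ set.

Suppose (a) holds via $g$. Then $\gamma\le\nu$: given $m$, output $x$ if $h(m)=2x$, and output $g(x)$ if $h(m)=2x+1$; in the second case $x\in W$, so $g(x)$ is defined and $\gamma(m)=\mu(x)=\nu(g(x))$.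

Suppose (b) holds, with $\mu\le\nu$ on $\mathbb N\setminus R$ via $g$. Then $\beta\le\gamma$. Indeed $\beta(2x)=\nu(x)=\gamma(q(x))$. For $\beta(2x+1)=\mu(x)$, decide whether $x\in R$. If not, $\mu(x)=\nu(g(x))=\gamma(q(g(x)))$. If $x\in R\subseteq W$, search for an $m$ with $h(m)=2x+1$; it exists, and $\gamma(m)=\mu(x)$.

So $\gamma\le\nu$ or $\beta\le\gamma$, and $\nu<\gamma<\beta$ is impossible.
\end{proof}

To obtain (ii), we shall build a decreasing sequence of infinite computable \emph{reservoirs} $R_0\supseteq R_1\supseteq\cdots$, thinned so that $R_{e+1}$ is contained in $W_e$ or almost disjoint from it, with $\mu\le\nu$ outside each $R_e$. To obtain (i), we must defeat each $\varphi_e$ as a reduction of $\mu$ to $\nu$, and this we do on a computable set $P$ discarded from the reservoir. The tension is that $\mu\le\nu$ must still hold on $P$.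

\section{Defeating one reduction}\label{sec:module}

\subsection{The two-set family by hand}

Take $\mathcal A=\{\emptyset,\{0\}\}$, and let $M=M_\nu$ and $K=M_\alpha$. So $M,K$ are c.e.\ in $O$ and $K\not\le_m M$. Let $\varphi$ be a total computable function, and let all of $\mathbb N$ be available to act against $\varphi$. We want a set $X$, c.e.\ in $O$, with
\[
X\ne\varphi^{-1}(M)\qquad\text{and}\qquad X\le_m M .
\]
Such an $X$ exists trivially: change $\varphi^{-1}(M)$ at the point $0$. But whether $0$ must be added or removed depends on whether $\varphi(0)\in M$, and $O$ cannot in general decide this. Eventually we have to treat all $\varphi_e$ in one construction, so we need a procedure by which $O$, given $\varphi$, settles for each $x$ in turn a rule of the form ``$x\in X$ iff $z\in K$'' or ``$x\in X$ iff $c\in M$''.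

\emph{First attempt: $X=K$.} Then $X\ne\varphi^{-1}(M)$ because $K\not\le_m M$, but for the same reason $X\le_m M$ fails.

\emph{Second attempt: a finite part of $K$.} Keep $x$ out of $X$ by default, but each time $X$ and $\varphi^{-1}(M)$ look equal further than before, code one more bit of $K$, giving some $x$ the rule ``$x\in X$ iff $z\in K$''. If $X$ and $\varphi^{-1}(M)$ differ, the difference is eventually visible for good, only finitely many bits are coded, and $X\le_m M$. If $X=\varphi^{-1}(M)$, then every $z$ is coded at some $x$, so that $z\in K$ iff $\varphi(x)\in M$. This would contradict $K\not\le_m M$ if $x$ could be computed from $z$. But only $O$ can find $x$.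

\emph{Cure: let the coded bit travel to a computable place.} Arrange the positions in columns, $x=\langle z,j\rangle$ being the position of height $j$ in column $z$. A position that is not coded copies what $\varphi$ predicts for the position above it. Precisely, let $K[s]$ and $M[s]$ be the parts of $K$ and $M$ enumerated by stage $s$, and let $X[s]$ be obtained from them by the rules settled so far. Go through $x=0,1,2,\dots$; at $x=\langle z,j\rangle$ let $N$ be the number of coded $y<x$. Call $x$ \emph{coded} if $z=(N)_0$ and
\[
y\in X[x]\iff\varphi(y)\in M[x]\qquad\text{for all }y<N .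
\]
Here $y<N\le x$, so the rule for $y$ has been settled. If $x$ is coded, let $\langle z,j\rangle\in X$ iff $z\in K$. If not, let
\begin{equation}\label{eq:copy}
\langle z,j\rangle\in X\iff \varphi(\langle z,j+1\rangle)\in M .
\end{equation}
Suppose $X=\varphi^{-1}(M)$. Then infinitely many positions are coded: if there were only $N$, the displayed condition would hold at all large $x$, and a high enough position in column $(N)_0$ would be one more coded position. The number $N$ grows by one at each coded position, so it takes all values, and every column $z$ contains coded positions. Let $j'$ be the height of the lowest one. For $j<j'$, rule \eqref{eq:copy} and our assumption give $\langle z,j\rangle\in X$ iff $\langle z,j+1\rangle\in X$. Walking up the column,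
\[
\varphi(\langle z,0\rangle)\in M\iff\langle z,0\rangle\in X\iff\langle z,1\rangle\in X\iff\cdots\iff\langle z,j'\rangle\in X\iff z\in K .
\]
We need not know $j'$. Hence $K\le_m M$ via $z\mapsto\varphi(\langle z,0\rangle)$, a contradiction. So $X\ne\varphi^{-1}(M)$. A difference at $y$ is permanently visible from some stage on, so it rules out coded $x$ beyond that stage with $N>y$; hence only finitely many positions are coded. All others obey \eqref{eq:copy}, so $\langle z,j\rangle\mapsto\varphi(\langle z,j+1\rangle)$, corrected at finitely many places, is a reduction of $X$ to $M$.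

\subsection{The coding module}

Four things change in general. Values are sets, so agreement is tested on more and more elements $a$. The function $\varphi$ may be partial, so we test for convergence, which $O$ can decide because $n\ge2$. The positions form a computable set $P$, finitely many of which may be unavailable because of wrong guesses in the construction. Finally, the target $\nu$ is replaced by a numbering $\lambda$, with $\lambda=\nu$ in Section~\ref{sec:A} and $\lambda=\nu\oplus\mu_l$ in Section~\ref{sec:B}.

\begin{definition}\label{def:module}
The \emph{coding module} takes the following data: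
\begin{itemize}
\item a partial computable, strictly increasing $p$ whose domain is an initial segment of $\mathbb N$; write $P=\operatorname{rng}p$;
\item a partial computable function $\varphi$;
\item a $\Sigma^0_n$-computable numbering $\lambda$ of $\mathcal A$ with an enumeration;
\item an $O$-decidable set $S\subseteq P$ of \emph{active} positions.
\end{itemize}
It declares $\mu(x)$ for $x\in S$ by recursion on $x$. Let $x=p(\langle z,j\rangle)$.
\begin{itemize}
\item If $p(i)$ or $\varphi(p(i))$ is undefined for some $i\le\langle z,j+1\rangle$, then $x$ is \emph{idle} and $\mu(x)=\nu(0)$.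
\item Otherwise let $N=N(x)$ be the number of coded $y\in S$ with $y<x$. If $z=(N)_0$ and
\begin{equation}\label{eq:agree}
a\in\mu(y)[x]\iff a\in\lambda(\varphi(y))[x]\qquad\text{for all }a<N\text{ and all }y\in S\text{ with }y<N,
\end{equation}
then $x$ is \emph{coded} and $\mu(x)=\alpha(z)$.
\item Otherwise $x$ is \emph{copying} and $\mu(x)=\lambda\bigl(\varphi(p(\langle z,j+1\rangle))\bigr)$.
\end{itemize}
Here $\mu(y)[x]$ is the enumeration that comes from the declaration for $y$, as in Section~\ref{sec:conv}.
\end{definition}

In \eqref{eq:agree} we have $y<N\le x$, so $\mu(y)$ has been declared, $y=p(i)$ with $i<\langle z,j\rangle$, and $\varphi(y)$ is defined because $x$ is not idle. The oracle $O$ decides which case applies, uniformly in the data. The decision is made once, at stage $x$, and never revised.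

\begin{lemma}\label{lem:module}
Suppose that $p$ is total, that $P\setminus S$ is finite, and that, if $\varphi$ is defined on all of $P$, then $\lambda\circ\varphi\le\nu$ on $P$. Let $\mu$ be a map which is given on $S$ by the module. Then:
\begin{enumerate}
\item[(a)] $\mu\le\nu$ on $P$;
\item[(b)] if $\varphi$ is defined on all of $P$, then $\mu(y)\ne\lambda(\varphi(y))$ for some $y\in S$.
\end{enumerate}
\end{lemma}

\begin{proof}
Suppose first that $\varphi(p(i))$ is undefined for some $i$. If $x=p(\langle z,j\rangle)\in S$ and $\langle z,j\rangle\ge i$, then $i\le\langle z,j+1\rangle$ and $x$ is idle. So $\mu(x)=\nu(0)$ for almost all $x\in P$, and (a) follows by patching; (b) is vacuous.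

From now on let $\varphi$ be defined on all of $P$. Then no active position is idle. Fix a partial computable $g$ with $\lambda(\varphi(x))=\nu(g(x))$ for all $x\in P$.

\emph{Step 1. If infinitely many positions are coded, then $\mu(y)=\lambda(\varphi(y))$ for every $y\in S$.} Suppose $a$ belongs to exactly one of $\mu(y)$, $\lambda(\varphi(y))$. For all large $x$, exactly one of $a\in\mu(y)[x]$, $a\in\lambda(\varphi(y))[x]$ holds. Since $N(x)$ is unbounded on the coded positions, there is such a large coded $x$ with $N(x)>\max(a,y)$. It violates \eqref{eq:agree}, a contradiction.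

\emph{Step 2. If $\mu(y)=\lambda(\varphi(y))$ for every $y\in S$, then infinitely many positions are coded.} Suppose exactly $N$ positions are coded. For all large $x\in S$ we have $N(x)=N$, so \eqref{eq:agree} concerns the same finitely many pairs $(y,a)$. For large $x$ both sides have their final values, which agree. Hence for $z=(N)_0$ and all large $j$ the position $p(\langle z,j\rangle)$ is active and coded. These are infinitely many, a contradiction.

\emph{Step 3. Only finitely many positions are coded.} Suppose infinitely many are. Since $N(x)$ takes the values $0,1,2,\dots$ successively at the coded positions, and $(\cdot)_0$ takes each value infinitely often, every column contains infinitely many coded positions. Choose $j_0$ larger than every element of $P\setminus S$. As $p(\langle z,j\rangle)\ge\langle z,j\rangle\ge j$, all positions of height at least $j_0$ are active. Fix $z$, write $y_j=p(\langle z,j\rangle)$, and let $j'\ge j_0$ be least such that $y_{j'}$ is coded. For $j_0\le j<j'$ the position $y_j$ is copying, so by Step~1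
\[
\mu(y_j)=\lambda(\varphi(y_{j+1}))=\mu(y_{j+1}).
\]
Using Step~1 once more, at $y_{j_0}$,
\[
\nu\bigl(g(p(\langle z,j_0\rangle))\bigr)=\lambda(\varphi(y_{j_0}))=\mu(y_{j_0})=\mu(y_{j'})=\alpha(z).
\]
This holds for every $z$, with the same $j_0$, and $z\mapsto g(p(\langle z,j_0\rangle))$ is a total computable function. So $\alpha\le\nu$, contrary to the choice of $\alpha$.

\emph{Conclusion.} By Step~3, almost all $x=p(\langle z,j\rangle)\in P$ are active and copying, so $\mu(x)=\nu\bigl(g(p(\langle z,j+1\rangle))\bigr)$. The index is computable from $x$, and patching gives (a). If (b) failed, Step~2 would contradict Step~3.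
\end{proof}

Step~3 is the only place in the paper where $\alpha\not\le\nu$ is used. The non-principality of $\nu$ has to enter somewhere: for principal $\nu$ every map satisfies $\mu\le\nu\oplus\mu\le\nu$, so (i) cannot hold. It was for Step~3 that each column had to be chosen infinitely often, since a single coded position in column $z$ might lie below height $j_0$.

\section{A tree of reservoirs: proof of Theorem~\ref{thm:A}}\label{sec:A}

We build a map $\mu$ with (i) and (ii) of Lemma~\ref{lem:criterion}. Ideally, the $e$-th step would split an infinite computable reservoir $R$ into alternating halves $P$ and $Q$, use $P$ for the module against $\varphi_e$, and take as the next reservoir an infinite computable subset of $Q\cap W_e$ if $Q\cap W_e$ is infinite, and $Q$ otherwise. But whether $Q\cap W_e$ is infinite is a $\Pi^0_2$ question, which $O$ cannot always decide when $n=2$. So we prepare for all sequences of answers at once, and let every $x$ guess the answers with the help of $\emptyset'$. For each $e$, almost all $x$ guess the first $e$ answers correctly, and the exceptions can be patched.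

\subsection{The tree}

For binary strings $\sigma$ we define, uniformly in $\sigma$, partial computable strictly increasing functions $r_\sigma$ whose domains are initial segments of $\mathbb N$; we write $R_\sigma=\operatorname{rng}r_\sigma$. Let $r_\emptyset(i)=i$. For $|\sigma|=e$ put
\begin{gather*}
p_\sigma(i)=r_\sigma(2i),\qquad P_\sigma=\operatorname{rng}p_\sigma,\qquad Q_\sigma=\{r_\sigma(2i+1): r_\sigma(2i+1)\downarrow\},\\
r_{\sigma0}(i)=r_\sigma(2i+1),\qquad r_{\sigma1}=\text{the greedy listing of }Q_\sigma\cap W_e .
\end{gather*}
Thus $R_{\sigma0}=Q_\sigma$ and $R_{\sigma1}\subseteq Q_\sigma\cap W_e$. The sets $R_\sigma$ shrink along each branch, and $P_\sigma$ is disjoint from $Q_\sigma$, hence from $R_{\sigma0}$ and $R_{\sigma1}$. Elements of $Q_\sigma$ are at least $r_\sigma(1)>r_\sigma(0)=\min R_\sigma$. So the minimum increases at each level, as long as the sets are nonempty, and $\min R_\sigma\ge|\sigma|$ whenever $R_\sigma\neq\emptyset$.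

\emph{The true path} $f$ is defined by $f(e)=1$ iff $Q_{f\restriction e}\cap W_e$ is infinite. By induction on $e$ every $r_{f\restriction e}$ is total. So $R_{f\restriction e}$, $P_{f\restriction e}$ and $Q_{f\restriction e}$ are infinite computable sets.

\emph{The guess of $x$} is the sequence $f_x$ with $f_x(e)=1$ iff $r_{(f_x\restriction e)1}(x)\downarrow$. It is computable from $\emptyset'$, uniformly in $x$. For each $e$ we have $f_x\restriction e=f\restriction e$ for all large $x$, by induction on $e$: let $\sigma=f\restriction e$ and suppose $f_x\restriction e=\sigma$ for all large $x$. If $f(e)=1$, then $r_{\sigma1}$ is total and $f_x(e)=1$ for all these $x$. If $f(e)=0$, then $r_{\sigma1}$ has finite domain and $f_x(e)=0$ for all large $x$.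

\emph{Assignment.} Since $r_\sigma$ is strictly increasing, $x\in R_\sigma$ iff $r_\sigma(i)\downarrow=x$ for some $i\le x$. Thus $\emptyset'$ decides membership in $R_\sigma$, and likewise in $P_\sigma$. Given $x$, the sets $R_{f_x\restriction e}$ decrease as $e$ grows, the first contains $x$, and those with $e>x$ do not. Hence there is exactly one $e$ with $x\in R_{f_x\restriction e}\setminus R_{f_x\restriction(e+1)}$. If $x\in P_{f_x\restriction e}$ for this $e$, then $x$ is \emph{assigned} to $\sigma=f_x\restriction e$; otherwise $x$ is \emph{dropped}. Equivalently,
\begin{equation}\label{eq:assigned}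
x\text{ is assigned to }\sigma\iff f_x\restriction|\sigma|=\sigma\ \text{ and }\ x\in P_\sigma ,
\end{equation}
because $x\in P_\sigma$ implies $x\in R_\sigma$ and $x\notin R_{\sigma0}\cup R_{\sigma1}$. Let $S_\sigma$ be the set of $x$ assigned to $\sigma$. Each $x$ lies in at most one $S_\sigma$.

\subsection{The map and its verification}

If $x$ is dropped, let $\mu(x)=\nu(0)$. On $S_\sigma$, with $|\sigma|=e$, let $\mu$ be given by the coding module with data $p_\sigma$, $\varphi_e$, $\lambda=\nu$ and $S=S_\sigma$. All decisions are made by $O$, uniformly in $\sigma$, and each value is declared to be $\nu(c)$ or $\alpha(c)$. So $\mu$ is a map.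

\begin{lemma}\label{lem:treeA}
For every $e$, $\mu\le\nu$ on $P_{f\restriction e}$ and on $\mathbb N\setminus R_{f\restriction e}$. If $\varphi_e$ is total, then $\mu\ne\nu\circ\varphi_e$.
\end{lemma}

\begin{proof}
Let $\sigma=f\restriction e$. The function $p_\sigma$ is total. By \eqref{eq:assigned}, every $x\in P_\sigma$ with $f_x\restriction e=\sigma$ is assigned to $\sigma$, so $P_\sigma\setminus S_\sigma$ is finite. If $\varphi_e$ is defined on $P_\sigma$, then $\nu\circ\varphi_e\le\nu$ on $P_\sigma$ via $\varphi_e$ itself. So Lemma~\ref{lem:module} applies. It gives $\mu\le\nu$ on $P_\sigma$ and the last assertion.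

That $\mu\le\nu$ on $\mathbb N\setminus R_{f\restriction e}$ is proved by induction on $e$. For $e=0$ the set is empty. For the step, write
\[
\mathbb N\setminus R_{f\restriction(e+1)}=(\mathbb N\setminus R_\sigma)\cup P_\sigma\cup\bigl(Q_\sigma\setminus R_{f\restriction(e+1)}\bigr),
\]
a union of three computable sets. The first is covered by the induction hypothesis, and the second has just been treated. If $x$ is in the third and so large that $f_x\restriction(e+1)=f\restriction(e+1)$, then $x\in R_\sigma\setminus R_{f\restriction(e+1)}$ and $x\notin P_\sigma$. So $x$ is dropped and $\mu(x)=\nu(0)$. Patching covers the remaining finitely many $x$.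
\end{proof}

The lemma does not make $\mu\le\nu$ although the sets $\mathbb N\setminus R_{f\restriction e}$ exhaust $\mathbb N$: the reductions on these sets depend on $e$, and neither they nor the finite tables used in patching are found uniformly.

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Condition (i) of Lemma~\ref{lem:criterion} is the last assertion of Lemma~\ref{lem:treeA}, taken over all $e$. For (ii), let $W=W_e$ and $R=R_{f\restriction(e+1)}$, a computable set. By Lemma~\ref{lem:treeA}, $\mu\le\nu$ on $\mathbb N\setminus R$. If $f(e)=1$, then $R\subseteq W_e$. If $f(e)=0$, then $R\cap W_e=Q_{f\restriction e}\cap W_e$ is finite. By Lemma~\ref{lem:criterion}, $\nu\oplus\mu$ is a minimal cover of $\nu$. Principal numberings have no cover, which gives the equivalence.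
\end{proof}

The hypothesis $n\ge2$ was used to let $O$ compute the guesses $f_x$ and the assignment, and to recognize idle positions. Without $\emptyset'\le_T O$, we could not conclude that the $\mu$ defined above is a map.

\section{Boolean intervals: proof of Theorem~\ref{thm:B}}\label{sec:B}

We now build all the maps $\mu_k$ together on one tree. Let $\mu_0$ be the constant map $\mu_0(x)=\nu(0)$, put $\lambda_l=\nu\oplus\mu_l$ for $l\ge0$, and let $e\mapsto(k_e,l_e,d_e)$ be a computable enumeration of all triples $(k,l,d)$ with $0\le l<k$. Requirement $e$ is:
\[
\text{if }\varphi_{d_e}\text{ is total, then }\mu_{k_e}\ne\lambda_{l_e}\circ\varphi_{d_e}.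
\]
Together, the requirements say $\mu_k\not\le\nu\oplus\mu_l$ for $0\le l<k$. The case $l>k$ need not be treated, because two comparable minimal covers of $\nu$ are equivalent.

The coding module is ready for the target $\lambda=\lambda_l$. The new difficulty is the hypothesis $\lambda_l\circ\varphi_d\le\nu$ on $P$ in Lemma~\ref{lem:module}. A value $\varphi_d(x)=2w$ is harmless, as $\lambda_l(2w)=\nu(w)$. But $\lambda_l(2w+1)=\mu_l(w)$, and $\mu_l\le\nu$ is available only outside the reservoir. So we must keep $w$ out of the next reservoir. For this we split the reservoir into \emph{three} parts, $P$, $Q^1$ and $Q^0$. If infinitely many $x\in P$ have a value $\varphi_d(x)$ that is even or of the form $2w+1$ with $w\notin Q^1$, we keep only an infinite computable set of such $x$ as positions, and continue with reservoir $Q^1$. Otherwise, for almost all $x\in P$ at which $\varphi_d$ is defined, $\varphi_d(x)=2w+1$ with $w\in Q^1$; we keep $P$ and continue with reservoir $Q^0$, which is disjoint from $Q^1$.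

\subsection{The tree}

Even levels prepare the requirements and odd levels treat the sets $W_e$. Let $r_\emptyset(i)=i$, and write $R_\sigma=\operatorname{rng}r_\sigma$ throughout.

\emph{Even levels.} Let $|\sigma|=2e$ and $d=d_e$. Let $P_\sigma$, $Q^1_\sigma$ and $Q^0_\sigma$ be the sets of all defined values $r_\sigma(3i)$, $r_\sigma(3i+1)$ and $r_\sigma(3i+2)$, respectively. Let $T_\sigma$ be the set of those $x\in P_\sigma$ for which $\varphi_d(x)\downarrow=u$ and either $u$ is even, or $u=2w+1$ and there is $m$ such that
\[
r_\sigma(0),\dots,r_\sigma(m)\text{ are defined},\qquad r_\sigma(m)\ge w,\qquad w\ne r_\sigma(3i+1)\text{ whenever }3i+1\le m .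
\]
The condition on $w$ expresses $w\notin Q^1_\sigma$ in a form that keeps $T_\sigma$ c.e., uniformly in $\sigma$, even where $r_\sigma$ is not total. If $r_\sigma$ is total, it is equivalent to $w\notin Q^1_\sigma$, because $r_\sigma$ is strictly increasing. Put
\[
\begin{array}{ll}
r_{\sigma1}(i)=r_\sigma(3i+1), & p_{\sigma1}=\text{the greedy listing of }T_\sigma,\\[2pt]
r_{\sigma0}(i)=r_\sigma(3i+2), & p_{\sigma0}(i)=r_\sigma(3i).
\end{array}
\]

\emph{Odd levels.} Let $|\tau|=2e+1$. Put $P_\tau=\operatorname{rng}p_\tau$, let $r_{\tau1}$ be the greedy listing of $R_\tau\cap W_e$, and let $r_{\tau0}=r_\tau$.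

All $r_\sigma$ and $p_\tau$ are partial computable uniformly in the node, strictly increasing, and defined on initial segments. The sets $R_\sigma$ shrink along branches. If $\tau=\sigma i$ with $|\sigma|=2e$, then $P_\tau\subseteq P_\sigma$, while $R_\tau$ is $Q^1_\sigma$ or $Q^0_\sigma$, and so
\begin{equation}\label{eq:PR}
P_\tau\subseteq R_\sigma\qquad\text{and}\qquad P_\tau\cap R_\tau=\emptyset .
\end{equation}
The minimum increases in passing from $R_\sigma$ to a nonempty $R_{\sigma i}$, $|\sigma|$ even. So $\min R_\sigma\ge e$ if $|\sigma|=2e$ and $R_\sigma\ne\emptyset$.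

\emph{True path:} $f(2e)=1$ iff $T_{f\restriction 2e}$ is infinite, and $f(2e+1)=1$ iff $R_{f\restriction(2e+1)}\cap W_e$ is infinite. By induction, all $r_{f\restriction m}$ and all $p_{f\restriction(2e+1)}$ are total, so their ranges are infinite computable sets.

\emph{Guesses:} $f_x(2e)=1$ iff $p_{(f_x\restriction2e)1}(x)\downarrow$, and $f_x(2e+1)=1$ iff $r_{(f_x\restriction(2e+1))1}(x)\downarrow$. Again $f_x$ is computable from $\emptyset'$ uniformly in $x$, and for each $m$ we have $f_x\restriction m=f\restriction m$ for all large $x$: once $f_x\restriction m$ is correct, the listing consulted for $f_x(m)$ is total if $f(m)=1$ and has finite domain if $f(m)=0$.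

\emph{Activity:} for each $x$ there is exactly one $e$ with $x\in R_{f_x\restriction2e}\setminus R_{f_x\restriction(2e+2)}$. Put $\tau=f_x\restriction(2e+1)$. Then $x$ is \emph{active at $\tau$} if $x\in P_\tau$, and \emph{inactive} otherwise. By \eqref{eq:PR} and $R_{f_x\restriction(2e+2)}\subseteq R_{f_x\restriction(2e+1)}$, for any $\tau$ of length $2e+1$,
\begin{equation}\label{eq:active}
x\text{ is active at }\tau\iff f_x\restriction(2e+1)=\tau\ \text{ and }\ x\in P_\tau .
\end{equation}
Let $S_\tau$ be the set of $x$ active at $\tau$. It is decidable from $\emptyset'$, uniformly in $\tau$, and each $x$ lies in at most one $S_\tau$.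

\subsection{The maps}

Let $k\ge1$ and suppose $\mu_l$ has been defined, with an enumeration, for all $l<k$. If $x\in S_\tau$, where $|\tau|=2e+1$ and $k_e=k$, let $\mu_k(x)$ be given by the coding module with data $p_\tau$, $\varphi_{d_e}$, $\lambda=\lambda_{l_e}$ and $S=S_\tau$. For all other $x$ let $\mu_k(x)=\nu(0)$. Since $l_e<k$, each value is declared by $O$ to be $\nu(c)$, $\alpha(c)$ or $\lambda_l(c)$ with $l<k$. So $\mu_k$ is a map with an enumeration.

\begin{lemma}\label{lem:treeB}
For every $e$:
\begin{enumerate}
\item[$(I_e)$] $\mu_j\le\nu$ on $\mathbb N\setminus R_{f\restriction 2e}$ for every $j\ge0$;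
\item[$(J_e)$] requirement $e$ holds.
\end{enumerate}
\end{lemma}

\begin{proof}
$(I_0)$ is trivial, as $R_\emptyset=\mathbb N$. Assume $(I_e)$; we prove $(J_e)$ and $(I_{e+1})$. Let $\sigma=f\restriction2e$, $\tau=f\restriction(2e+1)$, $\rho=f\restriction(2e+2)$ and $(k,l,d)=(k_e,l_e,d_e)$. Choose $x_0$ such that $f_x\restriction(2e+2)=\rho$ for all $x\ge x_0$. Then an $x\ge x_0$ in $R_\sigma\setminus R_\rho$ is active at $\tau$ if $x\in P_\tau$, and inactive otherwise. Hence $\mu_j(x)=\nu(0)$ for such $x$ if $j\ne k$ or $x\notin P_\tau$. The sets $\mathbb N\setminus R_\sigma$, $R_\sigma\setminus R_\rho$ and $P_\tau$ are computable, so $(I_e)$ and patching give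
\begin{equation}\label{eq:outside}
\mu_j\le\nu\ \text{ on }\ \mathbb N\setminus R_\rho\quad(j\ne k),\qquad
\mu_k\le\nu\ \text{ on }\ (\mathbb N\setminus R_\rho)\setminus P_\tau .
\end{equation}

We apply Lemma~\ref{lem:module} to $p_\tau,\varphi_d,\lambda_l,S_\tau$ and $\mu_k$. The function $p_\tau$ is total, and $P_\tau\setminus S_\tau$ is finite by \eqref{eq:active}. It remains to show that if $\varphi_d$ is defined on all of $P_\tau$, then $\lambda_l\circ\varphi_d\le\nu$ on $P_\tau$. Suppose it is. We claim that for almost all $x\in P_\tau$ the value $u=\varphi_d(x)$ is even or of the form $2w+1$ with $w\notin R_\tau$.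
\begin{itemize}
\item If $f(2e)=1$, then $P_\tau\subseteq T_\sigma$ and $R_\tau=Q^1_\sigma$. Since $r_\sigma$ is total, the definition of $T_\sigma$ gives the claim for all $x\in P_\tau$.
\item If $f(2e)=0$, then $T_\sigma$ is finite, $P_\tau=P_\sigma$ and $R_\tau=Q^0_\sigma$. Since $r_\sigma$ is total, every $x\in P_\sigma\setminus T_\sigma$ has $\varphi_d(x)=2w+1$ with $w\in Q^1_\sigma$, and $Q^1_\sigma$ is disjoint from $Q^0_\sigma$.
\end{itemize}
If $u$ is even, then $\lambda_l(u)=\nu(u/2)$. If $u=2w+1$ with $w\notin R_\tau$, then $\lambda_l(u)=\mu_l(w)$; here $l\ne k$ and $\mathbb N\setminus R_\tau\subseteq\mathbb N\setminus R_\rho$, so \eqref{eq:outside} yields a $\nu$-name of $\mu_l(w)$ computably from $w$. Patching the finitely many exceptions, we obtain $\lambda_l\circ\varphi_d\le\nu$ on $P_\tau$.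

Lemma~\ref{lem:module}(a) gives $\mu_k\le\nu$ on $P_\tau$, and with \eqref{eq:outside} this proves $(I_{e+1})$. If $\varphi_d$ is total, Lemma~\ref{lem:module}(b) gives some $y$ with $\mu_k(y)\ne\lambda_l(\varphi_d(y))$. This is $(J_e)$.
\end{proof}

\subsection{The interval below $\beta_D$}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By the requirements,
\begin{equation}\label{eq:notred}
\mu_k\not\le\nu\oplus\mu_l\qquad(0\le l<k).
\end{equation}
In particular $\mu_k\not\le\nu$ for $k\ge1$. Given $W=W_e$, let $\tau=f\restriction(2e+1)$ and $R=R_{f\restriction(2e+2)}$, a computable set. By $(I_{e+1})$, $\mu_k\le\nu$ on $\mathbb N\setminus R$. If $f(2e+1)=1$, then $R\subseteq W_e$; if $f(2e+1)=0$, then $R\cap W_e=R_\tau\cap W_e$ is finite. So every $\mu_k$ with $k\ge1$ satisfies (i) and (ii) of Lemma~\ref{lem:criterion}, and we may use the alternatives (a), (b) of that lemma for each $\mu_k$.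

\emph{(1)} By Lemma~\ref{lem:criterion}, each $\beta_{\{k\}}$ is a minimal cover of $\nu$. Suppose $\beta_{\{i\}}\le\beta_{\{j\}}$ with $i\ne j$. Since $\nu<\beta_{\{i\}}\le\beta_{\{j\}}$ and $\beta_{\{j\}}$ is a minimal cover, $\beta_{\{i\}}\equiv\beta_{\{j\}}$. With $k=\max(i,j)$ and $l=\min(i,j)$ we get $\mu_k\le\beta_{\{k\}}\le\beta_{\{l\}}=\nu\oplus\mu_l$, contradicting \eqref{eq:notred}.

\emph{(2)} If $D\subseteq D'$, then $\beta_D\le\beta_{D'}$ by sending each summand of $\beta_D$ to the same summand of $\beta_{D'}$. Conversely, suppose $\beta_D\le\beta_{D'}$ but $k\in D\setminus D'$. Then $\mu_k=\beta_{D'}\circ h$ for some computable $h$. Partition $\mathbb N$ into the computable sets $V_\nu$ and $V_l$ $(l\in D')$ according to the summand of $\beta_{D'}$ in which $h(x)$ lies. There are finitely many pieces and $\mu_k\not\le\nu$, so $\mu_k\not\le\nu$ on some piece. On $V_\nu$ the function $h$ provides $\nu$-names, so the piece is $V_l$ for some $l\in D'$, and $l\ne k$. Since (a) fails for $\mu_k$ and $W=V_l$, (b) holds: there is a computable $R\subseteq V_l$ with $\mu_k\le\nu$ on $\mathbb N\setminus R$. On $R$, $h$ translates names in $\mu_k$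 to names in $\mu_l$. Hence $\mu_k\le\nu\oplus\mu_l$, so $\beta_{\{k\}}\le\beta_{\{l\}}$, contradicting (1).

\emph{(3)} Let $\gamma=\beta_D\circ h$ and $\nu=\gamma\circ q$ with $h,q$ computable. For $k\in D$ let $V_k$ be the c.e.\ set of those $w$ whose copy in the $\mu_k$-summand of $\beta_D$ lies in $\operatorname{rng}h$. Put $E=\{k\in D:\mu_k\not\le\nu\text{ on }V_k\}$.

We have $\gamma\le\beta_E$: given $m$, if $h(m)$ lies in the $\nu$-summand or in a $\mu_k$-summand with $k\in E$, output the corresponding index for $\beta_E$. If $h(m)$ is the copy of $w$ in the $\mu_k$-summand with $k\in D\setminus E$, then $w\in V_k$, and since $\mu_k\le\nu$ on $V_k$ we can compute a $\nu$-name of $\mu_k(w)$ and output its copy in the $\nu$-summand of $\beta_E$.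

We have $\beta_E\le\gamma$: for the $\nu$-summand use $q$. Let $k\in E$. Since (a) fails for $\mu_k$ and $W=V_k$, there is a computable $R\subseteq V_k$ with $\mu_k\le\nu$ on $\mathbb N\setminus R$. For $w\notin R$ find a $\nu$-name of $\mu_k(w)$ and apply $q$. For $w\in R\subseteq V_k$ search for $m$ such that $h(m)$ is the copy of $w$ in the $\mu_k$-summand; then $\gamma(m)=\mu_k(w)$. So $\mu_k\le\gamma$ for each of the finitely many $k\in E$, and $\beta_E\le\gamma$. Hence $\gamma\equiv\beta_E$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{NP} \emph{On Non-Principal Arithmetical Numberings And Families}, \texttt{http://vixra.org/pdf/2312.0087v1.pdf}.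
\end{thebibliography}

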